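# Neighbors in densest lattice packings of typical convex bodies

## 1. Six neighbors for a typical convex body in the plane

Fix $d\ge 2$. A *proper convex body* in $\mathbb E^d$ is a compact convex set with nonempty interior. A lattice is $L=A\mathbb Z^d$ with $A$ invertible, and its determinant is $d(L)=|\det A|$. Lattices near $L=A\mathbb Z^d$ are the lattices $A'\mathbb Z^d$ with $A'$ near $A$.

**Definition (packing, density, neighbor).** The family $\{C+l:l\in L\}$ is a *lattice packing* of $C$ if the interiors of distinct translates are disjoint. Its *density* is $V(C)/d(L)$. It has *locally maximum density* if its density is at least that of every lattice packing $\{C+l':l'\in L'\}$ with $L'$ sufficiently close to $L$. A *neighbor* of $C$ is a translate $C+l$, $l\in L\setminus\{o\}$, with $C\cap(C+l)\ne\emptyset$. We write $N$ for the number of neighbors.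

Take the disc of diameter $1$ in the plane and the lattice $L_\theta$ spanned by $(1,0)$ and $(\cos\theta,\sin\theta)$ with $60^\circ\le\theta\le 90^\circ$. A nonzero vector with integer coordinates $a,b$ has squared length $a^2+b^2+2ab\cos\theta\ge a^2+b^2-|ab|\ge1$, so each $L_\theta$ gives a packing. At $\theta=90^\circ$ there are $4$ neighbors, and the packing is not locally densest, because $d(L_\theta)=\sin\theta$ drops when $\theta$ decreases. At $\theta=60^\circ$ there are $6$ neighbors. The unit square with the lattice $\mathbb Z^2$ has density $1$ and $8$ neighbors, so special bodies can have more.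

**Definition (typical).** The space of convex bodies with the Hausdorff metric is a Baire space. A set is *meager* if it is a countable union of nowhere dense sets; in a Baire space a nonempty open set is never meager. A property holds for a *typical* proper convex body if the proper convex bodies failing it form a meager set.

Conjecture 30.1 of "Convex and Discrete Geometry" says: for a typical proper convex body $C$, for any lattice packing of locally maximum density, the number of neighbors of $C$ is precisely $d(d+1)$. We use two quoted theorems.

**Theorem (Swinnerton-Dyer).** If $\{C+l:l\in L\}$ is a lattice packing of a proper convex body $C$ with locally maximum density, then $C$ has at least $d(d+1)$ neighbors.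

**Theorem (Gruber).** For a typical convex body $C$, in any lattice packing of $C$ with locally maximum density, $C$ has at most $2d^2$ neighbors.

In the plane these give $6\le N\le 8$. We close the gap by hand.

**Step 1: pass to the difference body.** The purpose is to turn packings into statements about lattice points. Put $D=C-C$, an $o$-symmetric proper convex body. For an $o$-symmetric proper convex body $D$ call $L$ *$D$-admissible* if $L\cap\operatorname{int}D=\{o\}$. The set $\operatorname{int}C-\operatorname{int}C$ is open and convex with closure $C-C$, and an open convex set is the interior of its closure, so $\operatorname{int}C-\operatorname{int}C=\operatorname{int}D$. Now $\operatorname{int}C$ meets $\operatorname{int}C+l$ iff $l\in\operatorname{int}C-\operatorname{int}C$. Hence $\{C+l\}$ is a packing iff $L$ is $D$-admissible. Likewise $C+l$ is a neighbor iff $o\ne l\in L\cap D$; such $l$ lies on $\operatorname{bd}D$. The density is maximal iff $d(L)$ is minimal among $D$-admissible lattices. Since $l\mapsto -l$ permutes the neighbors, $N$ is even.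

**Step 2: a typical convex body is strictly convex.** We call a proper body strictly convex if the midpoint of any two distinct points of it is an interior point.

**Lemma 1.** A typical proper convex body is strictly convex.

*Proof.* Let $\mathcal A_m$ be the set of convex bodies that have a support set (intersection with a supporting hyperplane) of diameter $\ge 1/m$. If $C$ is proper and the midpoint of distinct points $x,y\in C$ lies on $\operatorname{bd}C$, then a supporting hyperplane at the midpoint contains $x$ and $y$, so $C\in\mathcal A_m$ for some $m$. Hence proper bodies outside $\bigcup_m\mathcal A_m$ are strictly convex, and it suffices that each $\mathcal A_m$ is closed with empty interior.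

It is closed: if $C_n\to C$ and $C_n$ contains a segment of length $\ge1/m$ in a supporting hyperplane, then along a subsequence the segments and the hyperplanes converge, and the limit is a segment of length $\ge1/m$ of $C$ in a supporting hyperplane of $C$.

It has empty interior because strictly convex proper bodies, which lie in no $\mathcal A_m$, are dense. To see density, note that proper bodies are dense, and for a proper $C$ and large $R$ let $C_R$ be the intersection of all balls of radius $R$ containing $C$.

The body $C_R$ is strictly convex: for $x\ne y$ in $C_R$ with midpoint $p$ and any of the centers $c$,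
$$|p-c|^2=\tfrac12|x-c|^2+\tfrac12|y-c|^2-\tfrac14|x-y|^2\le R^2-\tfrac14|x-y|^2,$$
so a fixed ball about $p$ lies in all the balls, and $p$ is interior.

Next, $C_R$ decreases in $R$. For $R'>R$, the ball of center $c$ and radius $R$ is the intersection over unit vectors $u$ of the balls with center $c-(R'-R)u$ and radius $R'$: each contains it, and a point $c+tu$ with $t>R$ has distance $t+R'-R>R'$ from $c-(R'-R)u$. So $C_{R'}\subset C_R$.

Finally $\bigcap_RC_R=C$. Let $x\notin C$, let $p$ be the point of $C$ nearest to $x$, $\delta=|x-p|$, $u=(x-p)/\delta$, and let $c=p+\frac\delta2u-Ru$. For $y\in C$ write $y-p=-su+w$ with $s\ge0$, $w\perp u$. For $R\ge\delta/2$,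
$$|y-c|^2=(R-\tfrac\delta2-s)^2+|w|^2\le(R-\tfrac\delta2)^2+|y-p|^2\le R^2-R\delta+\tfrac{\delta^2}4+(\operatorname{diam}C)^2,$$
which is $\le R^2$ for large $R$, while $|x-c|=R+\frac\delta2>R$. So $x\notin C_R$. A decreasing family of compact sets converges to its intersection, so $C_R\to C$. $\square$

**Step 3: count classes modulo $2L$.**

**Lemma 2.** If $C$ is proper and strictly convex, then $N\le 2(2^d-1)$ in every lattice packing of $C$.

*Proof.* The support set of $D=C-C$ in direction $u$ is the difference of the support sets of $C$ in directions $u$ and $-u$, hence one point. So, as in the proof of Lemma 1, midpoints of distinct points of $D$ are interior to $D$. Let $l,l'$ be neighbor vectors. If $l=2m$ with $m\in L$, then $m\ne o$ is the midpoint of $o$ and $l$, hence interior to $D$, against admissibility. If $l\equiv l'$ mod $2L$ and $l\ne\pm l'$, then $\frac{l+l'}2\in L\setminus\{o\}$ is the midpoint of two distinct points of $D$, again interior, which is impossible. So each of the $2^d-1$ nonzero classes of $L/2L$ contains at most one pair $\pm l$. $\square$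

**Proposition 1.** The conjecture is true for $d=2$: typically $N=6$.

*Proof.* By Lemmas 1 and 2, typically $N\le 2(2^2-1)=6$, and $N\ge6$ by Swinnerton-Dyer's theorem. $\square$

What changes for $d\ge3$? The lower bound $d(d+1)$ and the upper bounds $2(2^d-1)$ and $2d^2$ no longer meet. For $d=3$ they read $12$, $14$ and $18$.

## 2. The room between $d(d+1)$ and $2\kappa(d)$, and what happens near a ball

Put $\kappa(d)=\min\{d^2,2^d-1\}$. Then $\kappa(2)=3$, $\kappa(3)=7$, $\kappa(4)=15$, and $\kappa(d)=d^2$ for $d\ge5$. So $\kappa(2)=\frac{d(d+1)}2$ with $d=2$, and $\kappa(d)>\frac{d(d+1)}2$ for $d\ge3$. The answer is that the whole room is used.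

**Theorem A.** Let $d\ge2$ and $\frac{d(d+1)}2\le k\le\kappa(d)$. There is a nonempty open set $\mathcal U_k$ of proper convex bodies such that for every $C\in\mathcal U_k$, in every lattice packing of $C$ of maximum density, $C$ has exactly $2k$ neighbors.

**Theorem B.** (i) For typical $C$, in every lattice packing of locally maximum density the number $N$ of neighbors is even and $d(d+1)\le N\le2\kappa(d)$. (ii) Each such even $N$ occurs, in every densest lattice packing, for all $C$ in some nonempty open set. In particular the conjecture holds for $d=2$ ($N=6$).

**Theorem C.** For $d=3$, typically $N\in\{12,14\}$. There is a nonempty open set of bodies all of whose densest lattice packings have $14$ neighbors. There is also a nonempty open set (a neighborhood of a ball) of bodies all of whose lattice packings of locally maximum density have exactly $12$ neighbors. So for $d=3$ neither the conjectured property nor its negation is typical.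

**Corollary.** Conjecture 30.1 is true for $d=2$ and false for every $d\ge3$. For $d\ge3$ it fails on a nonempty open set of bodies, even if "locally maximum density" is replaced by "maximum density".

*Proof of the corollary from Theorem A.* The case $d=2$ is Proposition 1. Let $d\ge3$ and $k=\frac{d(d+1)}2+1\le\kappa(d)$. Every $C$ has a densest lattice packing (shown below), and this has locally maximum density. For $C\in\mathcal U_k$ it has $2k\ne d(d+1)$ neighbors. So every body of the nonempty open set $\mathcal U_k$ violates the property, and this set is not meager. $\square$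

Theorem B(i) is also done: combine Lemmas 1 and 2 with the two quoted theorems and the evenness of $N$. Everything now rests on Theorem A, which must manufacture bodies with many neighbors. A body near a ball will not do in dimension $3$.

**Proposition 2.** There is a neighborhood of the ball of radius $\frac12$ in $\mathbb E^3$ such that every body in it has exactly $12$ neighbors in all its lattice packings of locally maximum density.

*Proof.* Let $B$ be the unit ball. If the claim fails, there are $C_n\to\frac12B$ and lattices $L_n$ giving packings of $C_n$ of locally maximum density with a number of neighbors different from $12$; by Swinnerton-Dyer's theorem and evenness it is at least $14$. Put $D_n=C_n-C_n\to B$, and take $\varepsilon_n\to0$ with $(1-\varepsilon_n)B\subset D_n\subset(1+\varepsilon_n)B$. Choose $14$ distinct neighbor vectors $l^n_1,\dots,l^n_{14}\in L_n\cap D_n\setminus\{o\}$. By admissibility all nonzero vectors of $L_n$ have length $\ge1-\varepsilon_n$. So $1-\varepsilon_n\le|l_i^n|\le1+\varepsilon_n$ and $|l_i^n-l_j^n|\ge1-\varepsilon_n$ for $i\ne j$. A subsequence converges to $14$ unit vectors with mutual distances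 $\ge1$. This contradicts the fact that the kissing number of the ball in $\mathbb E^3$ is $12$ (Schütte and van der Waerden, 1953). $\square$

We collect the compactness facts used from now on.

**Fact (H).** *If the ball of radius $2\varepsilon$ about $p$ lies in $D$ and the Hausdorff distance of $D$ and $D'$ is less than $\varepsilon$, then the ball of radius $\varepsilon$ about $p$ lies in $D'$.* Otherwise some $x$ with $|x-p|\le\varepsilon$ is strictly separated from $D'$: there is a unit vector $u$ with $h_{D'}(u)<\langle u,x\rangle\le\langle u,p\rangle+\varepsilon$, where $h$ is the support function. But $h_{D'}(u)\ge h_D(u)-\varepsilon\ge\langle u,p\rangle+\varepsilon$.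

**Mahler's theorem.** If $d(L_n)\le c$ and $|l|\ge r>0$ for all $l\in L_n\setminus\{o\}$ and all $n$, then, after passing to a subsequence, $L_n=A_n\mathbb Z^d$ with $A_n\to A$, $A$ invertible.

Three remarks go with it.

1. If $A\mathbb Z^d=\mathbb Z^d$, then $A\in GL(d,\mathbb Z)$, so $L_n=A_nA^{-1}\mathbb Z^d$ with $A_nA^{-1}\to I$. Thus we may take $A=I$.
2. If $D_n\to D$ and $L_n$ is $D_n$-admissible, then $A\mathbb Z^d$ is $D$-admissible. Indeed, if $z\ne o$ and $Az\in\operatorname{int}D$, then by (H) a fixed ball about $Az$ lies in $D_n$ for large $n$, and $A_nz\to Az$ gives $A_nz\in\operatorname{int}D_n$, which is impossible.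
3. Every $C$ has a densest lattice packing. Admissible lattices exist ($t\mathbb Z^d$ with $t$ large), and $D$ contains a ball of some radius $r$ about $o$, so nonzero vectors of admissible lattices have length $\ge r$. A sequence of admissible lattices whose determinants tend to the infimum has a limit as in the theorem, which is admissible by remark 2 and has minimal determinant.

## 3. Contacts as linear conditions and the trace

**Notation.** $[d]=\{1,\dots,d\}$; "set" means nonempty subset of $[d]$; $1_S\in\{0,1\}^d$ is the indicator vector of $S$; $\langle\cdot,\cdot\rangle$ is the standard inner product.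

Every class of $\mathbb Z^d$ modulo $2\mathbb Z^d$ other than that of $o$ contains exactly one $1_S$, so by the proof of Lemma 2 it is natural to look for bodies whose neighbor vectors in the lattice $\mathbb Z^d$ are $\pm1_S$, with $S$ in a family $\mathcal F$ of $k$ sets. Suppose $D$ is an $o$-symmetric polytope with $D\cap\mathbb Z^d=\{o\}\cup\{\pm1_S:S\in\mathcal F\}$, and suppose that near $1_S$ it coincides with a half-space $\langle v_S,x\rangle\le1$, where $\langle v_S,1_S\rangle=1$. Move the lattice to $(I+X)\mathbb Z^d$ with $X$ small. Lattice points outside $D$ stay outside: far ones because $|(I+X)z|\ge\frac12|z|$, the finitely many others because $D$ is closed. So the new lattice is $D$-admissible iff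
$$\langle v_S,X1_S\rangle\ge0\qquad(S\in\mathcal F).$$
On the other side,
$$\log\det(I+X)=\operatorname{tr}X-\tfrac12\operatorname{tr}X^2+O(|X|^3).\tag{1}$$
So the first-order problem is to minimize $\operatorname{tr}X$ under $k$ linear inequalities. We want two things.

First, positive multipliers $\lambda_S$ with $\sum_S\lambda_Sv_S1_S^T=I$. Writing $w_S=\lambda_Sv_S$, let
$$W=\Big\{w=(w_S)\in(\mathbb R^d)^{\mathcal F}:\ \sum_{S\in\mathcal F}w_S1_S^T=I\Big\}.$$
For $w\in W$ and every matrix $X$,
$$\sum_{S\in\mathcal F}\langle w_S,X1_S\rangle=\operatorname{tr}\Big(X\sum_S1_Sw_S^T\Big)=\operatorname{tr}X,\tag{2}$$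
so admissible moves have $\operatorname{tr}X\ge0$: the lattice $\mathbb Z^d$ is optimal to first order.

Second, linear independence of the $k$ matrices $v_S1_S^T$. Then the numbers $\langle v_S,X1_S\rangle$ can be prescribed freely. If a slight change of the body destroyed the contact $S_0$, we could choose $X$ that pushes all other contacts strictly outward and has a very negative value at $S_0$; by (2) the trace is then negative, so the determinant drops and the packing was not densest. Hence no contact can get lost. This is the mechanism of Theorem A.

The first body to try is $D=2V$, where $V$ is the Voronoi cell of $\mathbb Z^d$ for a quadratic form $q(x)=x^TGx$ with as many facets as possible. Its translates tile space, so optimality costs nothing. But at the contact $1_S$ the outer normal is $G1_S$, so the matrices in question are multiples of $G1_S1_S^T$, and the matrices $1_S1_S^T$ are *symmetric*. They live in a space of dimension $\frac{d(d+1)}2$. For $k>\frac{d(d+1)}2$ they are dependent, and the mechanism stops exactly there. (In Section 6 we see on $d=3$ that this is a genuine obstacle for the argument.) The way past is to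 tilt the normals slightly, within $W$, out of the symmetric position. All $d^2$ dimensions of matrix space become available, and optimality must then be proved again.

Two pieces of algebra are needed: a family $\mathcal F$ for which independence is possible at all, and the fact that it can be reached inside $W$ by arbitrarily small tilts.

**Lemma 3.** There is a family $\mathcal F^*$ of $\kappa(d)$ sets containing all singletons and pairs, which splits into $d$ classes (colors $1,\dots,d$) such that in each class the vectors $1_S$ are linearly independent.

*Proof.* Give $\{i\}$ color $i$ and $\{i,j\}$ color $\min(i,j)$. Add the sets $\{j\}\cup\{c,c+1,\dots,d\}$ with color $c$, for $1\le j<c\le d-1$. They have size $\ge3$, contain $d$, and are distinct, as $j$ is the smallest and $c$ the second smallest element. In color $d$ add: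

* if $d\ge5$: the sets $[d-1]\setminus\{j\}$, $1\le j\le d-1$, of size $d-2\ge3$ and not containing $d$;
* if $d=4$: $\{1,2,3\}$ and $\{1,2,4\}$ (the sets added before are $\{1,2,3,4\},\{1,3,4\},\{2,3,4\}$);
* if $d\le3$: nothing.

All sets are distinct. Their number is $3$ for $d=2$, $7$ for $d=3$, $15$ for $d=4$, and for $d\ge5$ it is $\frac{d(d+1)}2+\frac{(d-1)(d-2)}2+(d-1)=d^2$.

In color $c$ the singleton and the pairs give $e_c$ and $e_c+e_j$ ($j>c$), which are independent and span the space of $e_c,\dots,e_d$. Modulo this span the remaining vectors are, for $c\le d-1$, the vectors $e_j$, $j<c$; for $c=d\ge5$, the rows of $J-I$ of order $d-1$ ($J$ the all-ones matrix), which has eigenvalues $d-2$ and $-1$ and is invertible; for $c=d=4$, the vectors $(1,1,1)$ and $(1,1,0)$. In each case they are independent. $\square$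

For $d=3$ the classes are $\{1\},\{1,2\},\{1,3\}$, then $\{2\},\{2,3\},\{1,2,3\}$, then $\{3\}$ alone.

From now on fix $k$ as in Theorem A and a family $\mathcal F$ with $|\mathcal F|=k$ and $\{\text{singletons, pairs}\}\subset\mathcal F\subset\mathcal F^*$.

**Lemma 4.** The set of $w\in W$ for which the matrices $w_S1_S^T$ ($S\in\mathcal F$) are linearly independent is dense in $W$.

*Proof.* Let $p(w)$ be the sum of the squares of the $k\times k$ minors of the $k\times d^2$ matrix whose rows are the matrices $w_S1_S^T$ written as vectors. Independence means $p(w)\ne0$. On all of $(\mathbb R^d)^{\mathcal F}$ the polynomial $p$ is not identically zero: take $w_S=e_{c(S)}$, where $c(S)$ is the color of $S$. Row $c$ of $\sum_St_Sw_S1_S^T$ is $\sum_{c(S)=c}t_S1_S^T$, so if the sum vanishes, Lemma 3 gives all $t_S=0$. Also $\det\sum_Sw_S1_S^T$ is not identically zero: take $w_{\{i\}}=e_i$ and the other $w_S=0$. So some $w$ has both polynomials nonzero. With $B=\sum_Sw_S1_S^T$ we get $(B^{-1}w_S)\in W$, and the matrices $B^{-1}(w_S1_S^T)$ are independent. Hence $p$ is not identically zero on the affine space $W$, and its nonvanishing set is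 dense there. $\square$

## 4. A Voronoi cell whose contacts are the vectors $\pm1_S$

We now build the tile. It has to have contacts at all $\pm1_S$, and the choice of $G$ should produce a point of $W$ with positive multipliers.

For $s>0$ let $M=I+s\sum_{S\in\mathcal F}1_S1_S^T$ and $G=M^{-1}$, which is positive definite. Put $E=\sum_{S\in\mathcal F}1_S1_S^T$. Since $\mathcal F$ contains all pairs, $E_{ij}\ge1$ for $i\ne j$, and $G=I-sE+O(s^2)$. Fix $s$ so small that $G_{ij}<0$ for $i\ne j$ and all row sums of $G$ are positive. Write $(x,y)=x^TGy$ and $q(x)=(x,x)$. Using $2x_ix_j=x_i^2+x_j^2-(x_i-x_j)^2$ and setting $x_0:=0$,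
$$q(x)=\sum_{0\le i<j\le d}c_{ij}(x_i-x_j)^2,\qquad c_{ij}>0,\tag{3}$$
where $c_{ij}=-G_{ij}$ for $1\le i<j$ and $c_{0j}$ is the $j$th row sum of $G$.

**(U)** *In the class mod $2\mathbb Z^d$ of $1_S$, the minimum of $q$ is attained exactly at $\pm1_S$.* For integer $x$ we have $q(x)\ge\sum_{x_i-x_j\text{ odd}}c_{ij}$, and the right side depends only on the class. Equality holds iff all even differences are $0$ and all odd ones are $\pm1$. Then the even $x_i$, including $x_0$, are all $0$, and the odd $x_i$ are all equal to one value $\pm1$; so $x=\pm1_S$. Conversely $\pm1_S$ give equality.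

**The cell.** Let $V=\{x:q(x)\le q(x-z)\ \forall z\in\mathbb Z^d\}=\{x:2(x,z)\le q(z)\ \forall z\in\mathbb Z^d\}$ be the Voronoi cell of $\mathbb Z^d$ for $q$. The inequalities for $z=\pm e_i$ alone cut out a bounded set, since the vectors $Ge_i$ are independent; say $q(x)\le R$ there. If $q(z)>4R$, then $2(x,z)\le2\sqrt{R\,q(z)}<q(z)$ on that set. So finitely many $z$ suffice, $V$ is an $o$-symmetric polytope with $o$ in its interior, and only finitely many constraints can be active on $V$. Every point has a $q$-nearest lattice point, so the translates $V+z$ cover; $V$ and $V+z$ lie on different sides of the hyperplane $2(x,z)=q(z)$, so their interiors are disjoint. Hence $\operatorname{vol}V=1$. Let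
$$D_1=2V=\{x:(z,x)\le q(z)\ \forall z\in\mathbb Z^d\},\qquad\Sigma=\{\pm1_S:\emptyset\ne S\subset[d]\}.$$

*Example.* Let $d=2$ and $s=1$. Then $M=\begin{pmatrix}3&1\\1&3\end{pmatrix}$, $G=\frac18\begin{pmatrix}3&-1\\-1&3\end{pmatrix}$, with negative off-diagonal entry and row sums $\frac14$, and $q(x)=\frac18\big((x_1-x_2)^2+2x_1^2+2x_2^2\big)$. The inequalities for $\pm e_1,\pm e_2,\pm(1,1)$ are $|3x_1-x_2|\le3$, $|3x_2-x_1|\le3$, $|x_1+x_2|\le2$. They give the hexagon with vertices $\pm(\frac54,\frac34),\pm(\frac34,\frac54),\pm(\frac34,-\frac34)$, of area $4=2^2\cdot1$. Since this is already the area of $D_1$, the hexagon is $D_1$. The points $e_1,e_2,(1,1)$ lie on its boundary, and $(1,-1)$ is outside because $3+1>3$.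

**(V1)** $\mathbb Z^d\cap D_1=\{o\}\cup\Sigma$. For $m\in\mathbb Z^d$: $m\in2V$ iff $q(m)\le q(m-2z)$ for all $z$, that is, iff $m$ is minimal in its class mod $2$. Use (U); in the class of $o$ only $o$ is minimal.

**(V2)** For $m\in\Sigma$ and $z\in\mathbb Z^d\setminus\{o,m\}$: $(z,m)<q(z)$. Indeed $m-2z\ne\pm m$, so (U) gives $q(m)<q(m-2z)=q(m)-4(m,z)+4q(z)$. In particular $|(1_T,1_S)|<q(1_T)$ for $T\ne S$ (take $m=1_S$, $z=\pm1_T$).

**(V3)** For $z\in\mathbb Z^d$, $V\cap(V+z)=\{x\in V:(x,z)=q(z)/2\}$. If $x,x-z\in V$, then $q(x)\le q(x-z)\le q(x)$, so $q(x-z)=q(x)$, which is the stated equation. Conversely, if $x\in V$ and $q(x-z)=q(x)$, then $q(x-z)\le q(x-y)=q((x-z)-(y-z))$ for all $y\in\mathbb Z^d$, so $x-z\in V$. Moreover, if $z\ne o$ and $V\cap(V+z)\ne\emptyset$, then $z\in V-V=2V$, so $z\in\Sigma$ by (V1).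

**(V4)** The facets of $V$ are exactly the sets $F_z=V\cap(V+z)$, $z\in\Sigma$; they lie in distinct hyperplanes, and $F_{-z}=F_z-z=-F_z$. A facet has the form $\{x\in V:(x,z)=q(z)/2\}$ with $z\ne o$, so $z\in\Sigma$ by (V3). Conversely, let $z\in\Sigma$. Then $z/2\in V$, and by (V2) the only constraint active at $z/2$ is the one for $z$; since only finitely many constraints matter, it is the only one near $z/2$. So $F_z$ is a facet, and $z/2$ lies in its hyperplane and in the hyperplane of no other $F_{z'}$. Finally $V\cap(V-z)=\big((V+z)\cap V\big)-z$, and $F_{-z}=-F_z$ by symmetry. Consequently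
$$D_1=\{x:|\langle u_S,x\rangle|\le1\ \forall S\},\qquad u_S=\frac{G1_S}{q(1_S)},\quad\langle u_S,1_S\rangle=1,\quad|\langle u_T,1_S\rangle|<1\ (T\ne S).\tag{4}$$

## 5. $\mathbb Z^d$ is the only lattice that packs $V$ perfectly

Theorem A concerns *all* densest lattices, so we need a body with just one. For the unit square $Q$ this fails: the lattice spanned by $(1,0)$ and $(\frac13,1)$ also tiles, since rows of squares can slide. Sliding is possible because an edge of $Q$ meets both edges of an opposite pair. The next lemma says that $V$ has no such facet.

**Lemma 5.** If $z,z'\in\Sigma$ and $z'\ne\pm z$, then $F_z\cap F_{z'}$ and $F_z\cap F_{-z'}$ are not both nonempty.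

*Proof.* If $x\in F_z\cap F_{z'}$, then $2(x,z)=q(z)$ and $2(x,z')=q(z')$, so
$$q(x-z-z')=q(x)-2(x,z+z')+q(z+z')=q(x)+2(z,z').$$
As $x\in V$, we get $(z,z')\ge0$. If also $F_z\cap F_{-z'}\ne\emptyset$, the same computation with $-z'$ gives $(z,z')\le0$. So $(z,z')=0$ and $q(x-z-z')=q(x)$. By (V3), $x\in V\cap(V+z+z')$, and since $z+z'\ne o$, $z+z'\in\Sigma$. But $z-z'\equiv z+z'$ mod $2$, $q(z-z')=q(z+z')$ because $(z,z')=0$, and $z-z'\ne\pm(z+z')$. This contradicts (U). $\square$

**Lemma 6.** If $L'$ is a $D_1$-admissible lattice with $d(L')\le1$, then $L'=\mathbb Z^d$.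

*Proof.* Since $V-V=D_1$, $\{V+l:l\in L'\}$ is a packing of density $1/d(L')\ge1$. So $d(L')=1$, and the translates cover $\mathbb E^d$, because the uncovered set is open (the tiles are locally finite), periodic and of measure $0$. It suffices to show $\Sigma\subset L'$: then $\mathbb Z^d\subset L'$, and equal determinants give equality.

Suppose $z\in\Sigma$ and $z\notin L'$. Let $F=F_z$, $H=\operatorname{aff}F$, $\mathbf n$ the outer unit normal of $V$ at $F$, $H^+$ the closed half-space bounded by $H$ opposite to $V$, and
$$T=\{l\in L':F_{-z}+l\subset H\}.$$
Since $F_{-z}=-F$ is the face of $V$ with outer normal $-\mathbf n$, we have $V+l\subset H^+$ for $l\in T$.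

**Step (a): the facets $F_{-z}+l$, $l\in T$, cover $\operatorname{relint}F$.** Let $x\in\operatorname{relint}F$. By local finiteness some tile $V+l$ contains points $x+\varepsilon\mathbf n$ with arbitrarily small $\varepsilon>0$. These are not in $V$, so $l\ne o$, and $x\in V+l$. A hyperplane separating $V$ and $V+l$ passes through $x$ and supports $V$ at $x$; as $x$ is in the relative interior of the facet $F$, it is $H$. Hence $V+l\subset H^+$, and $x$ lies in the face of $V+l$ with outer normal $-\mathbf n$, which is $F_{-z}+l$. So $F_{-z}+l=(V+l)\cap H$ and $l\in T$.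

**Step (b): their relative interiors are pairwise disjoint.** Near a relative interior point of $F_{-z}+l$ the tile $V+l$ coincides with $H^+$. So a common relative interior point would give two tiles a common half-ball.

**Step (c): find two of these facets that abut inside $\operatorname{relint}F$.** All $F_{-z}+l=F-z+l$ are translates of $F$, and none equals $F$, since that would force $l=z$. The relative boundaries are nowhere dense in $H$ and locally finite in number, so by (a) there is $l_1\in T$ such that $\operatorname{relint}P_1$ meets $\operatorname{relint}F$, where $P_1=F_{-z}+l_1$. If $P_1$ contained $\operatorname{relint}F$, then $P_1\supset F$, and having the same $(d-1)$-volume these convex bodies would be equal, which is excluded. Since $\operatorname{relint}F$ is connected, $\operatorname{relbd}P_1$ meets $\operatorname{relint}F$.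

Now choose a good point. The set $\operatorname{relbd}P_1$ is the union of the $(d-2)$-faces of $P_1$, and their relative interiors are dense in it. As $\operatorname{relint}F$ is open in $H$, it meets $\operatorname{relint}R$ for some $(d-2)$-face $R$ of $P_1$. The set $\operatorname{relint}R\cap\operatorname{relint}F$ is a nonempty relatively open subset of $A=\operatorname{aff}R$, and $\dim A=d-2$. Only finitely many faces of dimension $\le d-3$ of tiles meet a given bounded set, and they cannot cover a nonempty relatively open subset of $A$. So there is $y\in\operatorname{relint}R\cap\operatorname{relint}F$ lying in no face of dimension $\le d-3$ of any tile. (For $d=2$, $R=\{y\}$ and there are no such faces.)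

Near $y$, $P_1$ is one side of $A$ in $H$. By (a) and local finiteness some $P_2=F_{-z}+l_2$, $l_2\in T$, contains $y$ and points arbitrarily near $y$ strictly on the other side of $A$ in $H$; in particular $P_2\ne P_1$. If $y\in\operatorname{relint}P_2$, then $\operatorname{relint}P_2$ would meet $\operatorname{relint}P_1$, against (b). So $y\in\operatorname{relbd}P_2$, and $y$ is in the relative interior of a face of $P_2$ of dimension $\le d-2$, which by the choice of $y$ has dimension $d-2$. Thus near $y$ the set $P_2$ is a half of $H$, and by (b) it is the side of $A$ other than that of $P_1$.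

**Step (d): the two tiles force a parallelogram.** By (c), $F_{-z}$ has $(d-2)$-faces $R_1,R_2$ parallel to $A$, with opposite outer normals in the direction of $H$, and $y\in\operatorname{relint}(R_i+l_i)$. Each $(d-2)$-face of $V$ is the intersection of exactly two facets: $R_1=F_{-z}\cap F_a$, $R_2=F_{-z}\cap F_b$ with $a,b\in\Sigma\setminus\{-z\}$. Let $\alpha,\beta\in(0,\pi)$ be the dihedral angles of $V$ at $R_1,R_2$. Near $y$ the tiles $V+l_1$, $V+l_2$ are wedges in $H^+$ of angles $\alpha,\beta$ with common edge $A$, with faces in $H$ on opposite sides of $A$, and with disjoint interiors. So $\alpha+\beta\le\pi$.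

Project $V$ orthogonally along the direction space of $A$ to a plane. The image is an $o$-symmetric convex polygon $\Pi$. Since $-\mathbf n$ is orthogonal to the direction space of $A$, the image of $F_{-z}$ is the support set of $\Pi$ with outer normal $-\mathbf n$, an edge $e$, and its ends are the images of $R_1,R_2$. The polytope $V$ is contained in the wedge of angle $\alpha$ bounded by $\operatorname{aff}F_{-z}$ and $\operatorname{aff}F_a$, and coincides with it near a relative interior point of $R_1$. Therefore $\Pi$ has angle $\alpha$ at the image of $R_1$, and the edge of $\Pi$ adjacent to $e$ there lies on the image line of $\operatorname{aff}F_a$. The same holds for $R_2,\beta,F_b$.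

So $\Pi$ lies in the region bounded by $e$ and the two rays carrying the adjacent edges. With $e$ from $(0,0)$ to $(|e|,0)$ and $\Pi$ above it, the section of this region at height $h>0$ reaches from $h\cot\alpha$ to $|e|-h\cot\beta$. Where it is nonempty its length is
$$|e|-h(\cot\alpha+\cot\beta)=|e|-h\,\frac{\sin(\alpha+\beta)}{\sin\alpha\sin\beta}\le|e|,$$
with equality only if $\alpha+\beta=\pi$. The edge $-e$ of $\Pi$ lies in such a section and has length $|e|$. So $\alpha+\beta=\pi$, $-e$ is the full section, and $\Pi$, which lies between the lines of $e$ and $-e$, is the parallelogram $\operatorname{conv}(e\cup-e)$. Its other two edges are opposite and lie on the images of $\operatorname{aff}F_a$ and $\operatorname{aff}F_b$; the symmetry $x\mapsto-x$ exchanges them. Both hyperplanes contain the projection direction, so $\operatorname{aff}F_b=-\operatorname{aff}F_a=\operatorname{aff}F_{-a}$, and $b=-a$ by (V4).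

Also $a\ne z$, since $F_z\cap F_{-z}=\emptyset$ while $R_1\subset F_{-z}\cap F_a$. So $a\ne\pm z$, and $F_{-z}$ meets both $F_a$ and $F_{-a}$. This contradicts Lemma 5. $\square$

## 6. Tilting the facets of $D_1$

We first locate $D_1$ in the scheme of Section 3. Let $\mu_S=1+s$ if $|S|=1$ and $\mu_S=s$ for the other $S\in\mathcal F$, and put $w^0_S=\mu_SG1_S$. Since $\sum_i1_{\{i\}}1_{\{i\}}^T=I$,
$$\sum_{S\in\mathcal F}w_S^01_S^T=G\Big(I+s\sum_{S\in\mathcal F}1_S1_S^T\Big)=GM=I .$$
So $w^0\in W$: this is why $G$ was chosen as $M^{-1}$. The multipliers are positive, but independence fails when $k>\frac{d(d+1)}2$.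

*The obstacle for $d=3$, $k=7$.* Here $\mathcal F$ consists of all seven sets. For a matrix $Y$ put $y_S=1_S^TGY1_S$, which is proportional to $\langle u_S,Y1_S\rangle$ with a positive factor. The all-ones matrix satisfies $1_{[3]}1_{[3]}^T=\sum_{|P|=2}1_P1_P^T-\sum_i1_{\{i\}}1_{\{i\}}^T$ (each $i$ lies in two pairs, so the diagonal is $2-1$). Hence
$$y_{123}=y_{12}+y_{13}+y_{23}-y_1-y_2-y_3 .$$
Suppose the contact $\{1,2\}$ is to be excluded from getting lost. We would want $Y$ with the six other $y_S$ positive and $\operatorname{tr}Y<0$. But by (2) and the relation,
$$\operatorname{tr}Y=(1+s)(y_1+y_2+y_3)+s(y_{12}+y_{13}+y_{23}+y_{123})=(1+2s)(y_1+y_2+y_3)+2s\,y_{123}>0$$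
for every such $Y$. No improving direction of the required kind exists, and the argument cannot be run on $D_1$.

**The tilted bodies.** By Lemma 4 choose $w^n\in W$, $w^n\to w^0$, with $(w_S^n1_S^T)_{S\in\mathcal F}$ independent. Put $\lambda_S^n=\langle w_S^n,1_S\rangle\to\mu_Sq(1_S)>0$; omitting finitely many $n$, all $\lambda_S^n>0$. For $n\ge2$ let
$$v_S^n=\frac{w_S^n}{\lambda_S^n}\ (S\in\mathcal F),\qquad v_S^n=\Big(1-\frac1n\Big)^{-1}u_S\ (S\notin\mathcal F),\qquad D^n=\{x:|\langle v_S^n,x\rangle|\le1\ \forall S\}.$$
Then $v_S^n\to u_S$ for all $S$. For $S\in\mathcal F$ the facet is tilted but still passes through $1_S$; for $S\notin\mathcal F$ it is pushed in, which removes the contact. To see $D^n\to D_1$, let $g(x)=\max_S|\langle u_S,x\rangle|$ and $g_n(x)=\max_S|\langle v_S^n,x\rangle|$. As $D_1$ is bounded, $g$ is a norm, and $|g_n-g|\le\delta_ng$ with $\delta_n\to0$. So $(1+\delta_n)^{-1}D_1\subset D^n\subset(1-\delta_n)^{-1}D_1$ for large $n$.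

For large $n$ we have the following.

**(D1)** $D^n\cap\mathbb Z^d=\{o\}\cup\{\pm1_S:S\in\mathcal F\}$. Only finitely many lattice points matter, as the $D^n$ are uniformly bounded. Those outside $D_1$ violate some $|\langle u_S,x\rangle|\le1$ and stay outside. By (V1) the points $\pm1_S$ and $o$ remain. For $S\notin\mathcal F$, $\langle v_S^n,1_S\rangle=(1-\frac1n)^{-1}>1$. For $S\in\mathcal F$, $\langle v_S^n,1_S\rangle=1$ and, by (4), $|\langle v_T^n,1_S\rangle|<1$ for $T\ne S$.

**(D2)** There is $\rho>0$, independent of $n$, such that for $S\in\mathcal F$, within distance $\rho$ of $1_S$, $D^n$ coincides with $\{x:\langle v_S^n,x\rangle\le1\}$; and $\langle v_S^n,1_S\rangle=1$. By (4) all other constraints hold at $1_S$ with a margin that is uniform for large $n$, and the $v_T^n$ are bounded.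

**(D3)** $\sum_{S\in\mathcal F}\lambda_S^nv_S^n1_S^T=I$, $\lambda_S^n>0$, and the matrices $v_S^n1_S^T$ ($S\in\mathcal F$) are linearly independent. This is the choice of $w^n$.

By (D1) and (D2), $\mathbb Z^d$ is $D^n$-admissible. But $\frac12D^n$ need not be a lattice tile, so optimality of $\mathbb Z^d$ has to be proved. Lemma 6 reduces this to lattices near $\mathbb Z^d$, and there (1) decides: the first order handles all directions except some skew ones, and the second order handles those.

**Lemma 7.** For all large $n$: **(D4)** every $D^n$-admissible lattice other than $\mathbb Z^d$ has determinant $>1$.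

*Proof.* Otherwise for infinitely many $n$ there are $D^n$-admissible $L_n\ne\mathbb Z^d$ with $d(L_n)\le1$. All $D^n$ contain a fixed ball about $o$, so nonzero vectors of the $L_n$ are bounded away from $o$, and Mahler's theorem applies. A subsequence converges to a lattice which is $D_1$-admissible (remark 2) of determinant $\le1$, hence equal to $\mathbb Z^d$ by Lemma 6. By remark 1, $L_n=A_n\mathbb Z^d$, $A_n=I+X_n$, $X_n\to0$, and $X_n\ne0$.

*First order.* For large $n$, $|A_n1_S-1_S|<\rho$ and $A_n1_S\notin\operatorname{int}D^n$, so $\langle v_S^n,A_n1_S\rangle\ge1$ by (D2), that is, $\langle w_S^n,X_n1_S\rangle\ge0$ for $S\in\mathcal F$. Summing and using (2), $\operatorname{tr}X_n\ge0$. On the other hand $\det A_n=d(L_n)\le1$ for large $n$, so by (1)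
$$0\ge\log\det A_n=\operatorname{tr}X_n-\tfrac12\operatorname{tr}X_n^2+O(|X_n|^3).\tag{5}$$
Pass to a subsequence with $X_n/|X_n|\to Y$, $|Y|=1$. Then $\langle w_S^0,Y1_S\rangle\ge0$ for all $S\in\mathcal F$, and (5) divided by $|X_n|$ gives $\operatorname{tr}Y\le0$. Since $\operatorname{tr}Y=\sum_S\langle w_S^0,Y1_S\rangle$, every term is $0$. As $w_S^0=\mu_SG1_S$ with $\mu_S>0$, the matrix $K=GY$ satisfies $1_S^TK1_S=0$ for all $S\in\mathcal F$. Singletons give $K_{ii}=0$, and pairs then give $K_{ij}+K_{ji}=0$. So $K$ is skew, and it is nonzero.

*Second order.* Put $Z=G^{-1/2}KG^{-1/2}$, a nonzero skew matrix. Then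
$$\operatorname{tr}Y^2=\operatorname{tr}(G^{-1}KG^{-1}K)=\operatorname{tr}Z^2=-\operatorname{tr}ZZ^T=-\|Z\|_F^2<0 .$$
But $\operatorname{tr}X_n\ge0$ and (5) divided by $|X_n|^2$ give in the limit $0\ge-\frac12\operatorname{tr}Y^2>0$, a contradiction. $\square$

Fix such an $n$ and write $D^*=D^n$, $v_S=v_S^n$, $\lambda_S=\lambda_S^n$, with (D1)–(D4).

## 7. All $k$ pairs of contacts persist: proof of Theorem A

Let $C^*=\frac12D^*$, so that $C^*-C^*=D^*$. We claim that for all convex bodies $C$ sufficiently close to $C^*$, in every lattice packing of $C$ of maximum density $C$ has exactly $2k$ neighbors. This proves the theorem with $\mathcal U_k$ a small open ball about $C^*$, consisting of proper bodies.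

Suppose the claim fails. Then there are $C_n\to C^*$ and lattices $L_n$ giving packings of $C_n$ of maximum density in which the number of neighbors is not $2k$. Put $D_n=C_n-C_n\to D^*$, so $L_n$ is $D_n$-admissible of minimum determinant.

**Step 1: the densest lattices are near $\mathbb Z^d$.** Since $D^*$ contains a ball about $o$, $D_n\subset(1+s_n)D^*$ with $s_n\to0$. So $(1+s_n)\mathbb Z^d$ is $D_n$-admissible, and minimality gives $d(L_n)\le(1+s_n)^d\to1$. By (H) the $D_n$ contain a fixed ball about $o$ for large $n$. By Mahler's theorem a subsequence of $L_n$ converges to a $D^*$-admissible lattice of determinant $\le1$, which is $\mathbb Z^d$ by (D4). So we may write $L_n=A_n\mathbb Z^d$ with $A_n\to I$.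

**Step 2: only $\pm A_n1_S$, $S\in\mathcal F$, can be neighbor vectors.** Suppose $A_nz_n\in D_n$ for infinitely many $n$, with $z_n\in\mathbb Z^d$, $z_n\notin\{o\}\cup\{\pm1_S\}_{S\in\mathcal F}$. These $z_n$ are bounded, so along a subsequence $z_n=z$ is constant, and $z=\lim A_nz\in D^*$, contradicting (D1). Hence for large $n$, $L_n\cap D_n\subset\{o\}\cup\{\pm A_n1_S:S\in\mathcal F\}$.

**Step 3: for large $n$ all of them are neighbor vectors.** Suppose not. After passing to a subsequence, $A_n1_{S_0}\notin D_n$ for a fixed $S_0\in\mathcal F$. We produce a better lattice. By the independence in (D3) the map $X\mapsto(\langle v_S,X1_S\rangle)_{S\in\mathcal F}$ is onto $\mathbb R^{\mathcal F}$. Choose $Y$ with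
$$\langle v_S,Y1_S\rangle=1\ (S\in\mathcal F,\ S\ne S_0),\qquad\langle v_{S_0},Y1_{S_0}\rangle=-m,$$
where $m$ is so large that, by (D3) and (2), $\operatorname{tr}Y=\sum_{S\ne S_0}\lambda_S-m\lambda_{S_0}<0$. Consider $(A_n+\tau Y)\mathbb Z^d$ for small $\tau>0$. We show that for large $n$ it has no nonzero point in $D_n$.

*Points in contact.* Let $S\in\mathcal F$ and $A_n1_S\in D_n$. Then $A_n1_S\in\operatorname{bd}D_n$ by admissibility, and $S\ne S_0$. Let $\nu_n$ be a unit outer normal of $D_n$ at $A_n1_S$, that is, $\langle\nu_n,x\rangle\le\langle\nu_n,A_n1_S\rangle$ for all $x\in D_n$. If this happens for infinitely many $n$, pass to the limit: every $x\in D^*$ is a limit of points of $D_n$, so any limit point of $\nu_n$ is a unit outer normal of $D^*$ at $1_S$, and by (D2) it is $v_S/|v_S|$. So along these $n$, $\nu_n\to v_S/|v_S|$ whatever the choice of $\nu_n$, and $\langle\nu_n,Y1_S\rangle\to1/|v_S|>0$. As $\mathcal F$ is finite, there is $n_0$ such that $\langle\nu_n,Y1_S\rangle>0$ for all $n\ge n_0$ and all such $S$. Then for every $\tau>0$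
$$\langle\nu_n,(A_n+\tau Y)1_S\rangle>\langle\nu_n,A_n1_S\rangle,$$
so $(A_n+\tau Y)1_S$ lies strictly beyond a supporting hyperplane of $D_n$ and is not in $D_n$. By symmetry neither is $-(A_n+\tau Y)1_S$.

*All other $z\ne o$.* For these $A_nz\notin D_n$ (for large $n$, by Step 2 and symmetry). Since $A_n$ is invertible and $D_n$ bounded, there are $\tau_0>0$ and $r$, depending on $n$, with $(A_n+\tau Y)z\notin D_n$ for $|z|>r$ and $0\le\tau\le\tau_0$. For the finitely many remaining $z$ use that $D_n$ is closed. So $(A_n+\tau Y)z\notin D_n$ for all these $z$ and all sufficiently small $\tau>0$ (depending on $n$).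

Thus for large $n$ and small $\tau>0$ the lattice $(A_n+\tau Y)\mathbb Z^d$ is $D_n$-admissible. But
$$\frac{d}{d\tau}\Big|_{\tau=0}\log\det(A_n+\tau Y)=\operatorname{tr}(A_n^{-1}Y)\to\operatorname{tr}Y<0\qquad(n\to\infty).$$
For large $n$ this gives an admissible lattice with determinant less than $d(L_n)$, contradicting minimality.

**Step 4: count.** By Steps 2 and 3, for large $n$ in the subsequence, $L_n\cap D_n\setminus\{o\}=\{\pm A_n1_S:S\in\mathcal F\}$, which has exactly $2k$ elements. This contradicts the choice of $L_n$ and proves Theorem A. $\blacksquare$

With Theorem A the corollary of Section 2 is proved: Conjecture 30.1 is false for all $d\ge3$.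

## 8. The values of $N$ in dimension $d$, and $12$ against $14$ in dimension $3$

**Proof of Theorem B.** (i) The number $N$ is even by Step 1 of Section 1, and $N\ge d(d+1)$ by Swinnerton-Dyer's theorem. By Gruber's theorem the bodies violating $N\le2d^2$ in some packing of locally maximum density form a meager set, and by Lemmas 1 and 2 so do those violating $N\le2(2^d-1)$. The union of two meager sets is meager, so typically $N\le2\min\{d^2,2^d-1\}=2\kappa(d)$. (ii) An even $N$ with $d(d+1)\le N\le2\kappa(d)$ is $N=2k$ with $\frac{d(d+1)}2\le k\le\kappa(d)$, so this is Theorem A. For $d=2$ both bounds are $6$. $\blacksquare$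

**Proof of Theorem C.** For $d=3$ we have $d(d+1)=12$ and $2\kappa(3)=14$, so $N\in\{12,14\}$ typically, by Theorem B(i). The open set with $14$ neighbors is $\mathcal U_7$ from Theorem A, and the neighborhood of a ball with $12$ neighbors is Proposition 2. The bodies in $\mathcal U_7$ fail the conjectured property, because their densest lattice packings exist and have locally maximum density; the bodies near the ball satisfy it. Neither set is meager, since both are nonempty and open. So neither the property nor its negation is typical. $\blacksquare$
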